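\title{The Interval Property of Nonsingular Sign Regular Matrices}

\begin{abstract}
A real $n\times n$ matrix is sign regular with signature $\epsilon=(\epsilon_1,\dots,\epsilon_n)$ if each of its nonzero minors of order $k$ has the sign $\epsilon_k$. We prove that, for every signature, the nonsingular sign regular matrices have the interval property with respect to the checkerboard order: if two such matrices $A\le^* B$ have the same signature, then every matrix between them is nonsingular and sign regular with that signature. The proof takes the totally nonnegative case as known and treats all other signatures by an induction on the size of the matrix and the order of the minor. We also prove a strict version for rectangular matrices and a monotonicity statement, and we show by an example that nonsingularity cannot be dropped.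
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Suppose that each entry of a real matrix is only known to lie between two bounds, so that the matrix ranges over a box. We ask whether one can decide that all matrices of the box have minors of prescribed signs by testing just two corners of the box. The $2\times 2$ case shows which corners to test. On matrices with nonnegative entries, the determinant $z_{11}z_{22}-z_{12}z_{21}$ grows when $z_{11},z_{22}$ grow and when $z_{12},z_{21}$ shrink. Its extreme values are therefore taken at the two corners where the upper and lower bounds are chosen in a checkerboard pattern. The entrywise smallest and largest corners do not work: the matrix $\left(\begin{smallmatrix}1&2\\2&1\end{smallmatrix}\right)$ has determinant $-3$ and lies entrywise between $\left(\begin{smallmatrix}1&0\\0&1\end{smallmatrix}\right)$ and $\left(\begin{smallmatrix}3&2\\2&3\end{smallmatrix}\right)$, whose determinants are positive.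

This suggests the following definitions. For real matrices $A=(a_{ij})$ and $B=(b_{ij})$ of the same size, the \emph{checkerboard order} is
\[
A\le^* B\quad\Longleftrightarrow\quad (-1)^{i+j}a_{ij}\le(-1)^{i+j}b_{ij}\ \text{ for all } i,j,
\]
and for $A\le^* B$ we put $[A,B]=\{Z: A\le^* Z\le^* B\}$. This is the box of all $Z$ such that $z_{ij}$ lies between $a_{ij}$ and $b_{ij}$; in particular it is convex. A set $\mathcal C$ of matrices has the \emph{interval property} if $[A,B]\subseteq\mathcal C$ whenever $A\le^* B$ and $A,B\in\mathcal C$.

Let $\mathbb R^{n,n}$ be the set of real $n\times n$ matrices, and let $A[\alpha|\beta]$ be the submatrix of $A$ with rows indexed by $\alpha$ and columns indexed by $\beta$, both taken in increasing order. A \emph{signature} is a sequence $\epsilon=(\epsilon_1,\dots,\epsilon_n)$ with $\epsilon_k\in\{-1,1\}$. A matrix $A\in\mathbb R^{n,n}$ is \emph{sign regular} (SR) with signature $\epsilon$ if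
\[
\epsilon_k\det A[\alpha|\beta]\ge0\qquad\text{for all } k\in\{1,\dots,n\}\text{ and all }\alpha,\beta\subseteq\{1,\dots,n\}\text{ with }|\alpha|=|\beta|=k .
\]
It is NsSR if it is also nonsingular. A matrix, square or not, all of whose minors are nonnegative is \emph{totally nonnegative}; the NsSR matrices with signature $(1,\dots,1)$ are the nonsingular totally nonnegative (NsTN) matrices.

The interval property is known for the NsTN matrices, and for the NsSR matrices with each of the signatures
\[
\epsilon_i=(-1)^i,\quad (-1)^{i(i-1)/2},\quad (-1)^{i(i+1)/2},\quad (-1)^{i+1},\quad (-1)^{i(i-1)/2+1},\quad (-1)^{i(i+1)/2+1};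
\]
see the survey \cite{survey}. Conjecture 3.1 of \cite{survey} states that the set of NsSR matrices with a fixed signature has the interval property, whatever the signature. We prove this conjecture.

\begin{theorem}\label{thm:main}
Let $n\ge1$, let $\epsilon$ be any signature, and let $A\le^* B$ in $\mathbb R^{n,n}$ both be NsSR with signature $\epsilon$. Then every $Z\in[A,B]$ is NsSR with signature $\epsilon$.
\end{theorem}

The $2\times2$ computation above extends to a minor whose rows and columns meet the checkerboard in a checkerboard again, for instance a minor on consecutive rows and columns: such a minor is monotone on $[A,B]$, so its sign is controlled by the endpoints. A minor on rows $1,3$ and columns $1,2$ behaves differently. It equals $z_{11}z_{32}-z_{12}z_{31}$, and going up in the order $\le^*$ increases both $z_{11}$ and $z_{31}$, which pull in opposite directions. Without a further hypothesis such a minor can change sign.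

\begin{example}\label{ex:singular}
Let
\[
A=\begin{pmatrix}2&1\\0&0\\1&1\end{pmatrix}\le^* Z=\begin{pmatrix}2&1\\0&0\\3&1\end{pmatrix}\le^* B=\begin{pmatrix}4&1\\0&0\\3&1\end{pmatrix}.
\]
The matrices $A$ and $B$ are totally nonnegative of full rank $2$: the only nonzero $2\times2$ minor of each is the one in rows $1,3$, and it equals $1$. The minor of $Z$ in rows $1,3$ is $-1$. Appending zero columns on the right and zero rows at the bottom gives, for each $n\ge3$, singular totally nonnegative $n\times n$ endpoints whose interval contains a matrix that is not totally nonnegative. So the hypothesis ``square and nonsingular'' in Theorem~\ref{thm:main} can be weakened neither to ``SR'' nor to ``rectangular, SR and of full rank''.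
\end{example}

The culprit in the example is the zero row between rows $1$ and $3$. A three-term determinantal identity expresses the minor in rows $1,3$, multiplied by an entry of row $2$, through the minors in rows $1,2$ and $2,3$. If that entry is nonzero, the sign follows; if row $2$ vanishes, the identity says nothing. When no minor vanishes, monotonicity and this identity give a complete and short proof (Theorem~\ref{thm:strict}). The work in Theorem~\ref{thm:main} lies in the degenerate cases, where the identity reads $0=0$. There the vanishing of minors means a linear dependence among certain rows, and we play this dependence against the nonsingularity of three principal submatrices until it gives a contradiction.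

Section~\ref{sec:tools} collects the determinantal tools, and Section~\ref{sec:strict} treats monotone minors and the strict case. Section~\ref{sec:reduction} reduces Theorem~\ref{thm:main} to a statement about a single matrix, Proposition~\ref{prop:local}. Section~\ref{sec:four} works a $4\times4$ instance by hand, and Sections~\ref{sec:corner} and~\ref{sec:rest} prove the proposition. Section~\ref{sec:monotone} records a consequence. Of the known results listed above, we use only the interval property of the NsTN matrices and the case $\epsilon_i=(-1)^i$.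

\section{Determinantal tools}\label{sec:tools}

\subsection*{Conventions}
For integers $p,q$ we write $[p,q]=\{p,p+1,\dots,q\}$, which is empty if $p>q$. We write $\alpha\cup p$ and $\alpha\setminus p$ for $\alpha\cup\{p\}$ and $\alpha\setminus\{p\}$, $\alpha^c$ for the complement of $\alpha$ in $[1,n]$, and $\sum\alpha$ for the sum of the elements of $\alpha$. The \emph{position} of $i$ in $\alpha$ is the number of elements of $\alpha$ that are at most $i$. The empty minor is $1$, and $\epsilon_0=1$. A real number $x$ has \emph{weak sign} $\sigma\in\{-1,1\}$ if $\sigma x\ge0$. A signature being fixed, a minor of order $k$ is \emph{good} if it has weak sign $\epsilon_k$ and \emph{bad} otherwise; a bad minor is nonzero, and a matrix is SR exactly when all its minors are good. We say that rows $\rho$ of $M$ are independent \emph{on} $\sigma$ if the rows of $M[\rho|\sigma]$ are linearly independent, and we use the same wording for spans and for columns. Finally, $S=\operatorname{diag}((-1)^i)$. Then $S^{-1}=S$, the matrix $SXS$ has entries $(-1)^{i+j}x_{ij}$, and $X\le^*Y$ means $SXS\le SYS$ entrywise.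

We use three textbook facts. By Laplace expansion, a nonsingular matrix has a nonzero minor of every order. The Cauchy--Binet formula says $\det (XY)[\alpha|\beta]=\sum_{\mu}\det X[\alpha|\mu]\det Y[\mu|\beta]$, the sum running over all $\mu$ with $|\mu|=|\alpha|$. Jacobi's identity says $\det M^{-1}[\mu|\nu]=(-1)^{\sum\mu+\sum\nu}\det M[\nu^c|\mu^c]/\det M$ for nonsingular $M\in\mathbb R^{n,n}$; conjugation by $S$ removes the sign:
\begin{equation}\label{eq:jacobi}
W=SM^{-1}S\quad\Longrightarrow\quad \det W[\mu|\nu]=\frac{\det M[\nu^c|\mu^c]}{\det M}.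
\end{equation}
In particular, if $M$ is NsSR with signature $\epsilon$, then the minors of order $j$ of $W$ have weak sign $\epsilon_{n-j}\epsilon_n$.

The next three lemmas concern an arbitrary real matrix $M$, and each also holds with rows and columns interchanged. The first translates vanishing minors into linear dependence.

\begin{lemma}[Bordering]\label{lem:border}
Let $\det M[\rho|\sigma]\ne0$, $\rho\subseteq\rho'$ and $l\notin\sigma$. Column $l$ lies in the span of the columns $\sigma$ on $\rho'$ if and only if $\det M[\rho\cup r|\sigma\cup l]=0$ for all $r\in\rho'\setminus\rho$.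
\end{lemma}

\begin{proof}
Exactly one combination of the columns $\sigma$ agrees with column $l$ on $\rho$. Subtract it from column $l$ and call the result $y$. Then $y$ vanishes on $\rho$ and $\det M[\rho\cup r|\sigma\cup l]=\pm y_r\det M[\rho|\sigma]$. Both conditions of the lemma say that $y$ vanishes on $\rho'$.
\end{proof}

\begin{lemma}[Three-term identity]\label{lem:three}
Let $k\ge2$, $|R|=k+1$, $|\beta|=k$ and $t\in\beta$. Put $d_x=\det M[R\setminus x|\beta]$ and $m_{xy}=\det M[R\setminus\{x,y\}|\beta\setminus t]$. For $a<b<c$ in $R$,
\[
d_b\,m_{ac}=d_a\,m_{bc}+d_c\,m_{ab}.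
\]
\end{lemma}

\begin{proof}
Let $C=R\setminus\{a,b,c\}$ and let $n_x$ be the number of elements of $C$ below $x$. For $x,y\in\mathbb R^\beta$ let $\langle x,y\rangle$ be the determinant of the $k\times k$ matrix with first row $x$, second row $y$, and then the rows of $M[C|\beta]$. Denote the rows $a,b,c$ of $M$, restricted to $\beta$, by the same letters. Moving two rows to the top gives
\[
d_a=(-1)^{n_b+n_c}\langle b,c\rangle,\qquad d_b=(-1)^{n_a+n_c}\langle a,c\rangle,\qquad d_c=(-1)^{n_a+n_b}\langle a,b\rangle .
\]
Let $e_t\in\mathbb R^\beta$ be the unit vector at $t$ and $\kappa=(-1)^{1+\tau}$, where $\tau$ is the position of $t$ in $\beta$. Expanding along the first row gives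
\[
m_{bc}=\kappa(-1)^{n_a}\langle e_t,a\rangle,\qquad m_{ac}=\kappa(-1)^{n_b}\langle e_t,b\rangle,\qquad m_{ab}=\kappa(-1)^{n_c}\langle e_t,c\rangle .
\]
All three products carry the factor $\kappa(-1)^{n_a+n_b+n_c}$, so the claim is $\langle a,c\rangle\langle e_t,b\rangle=\langle b,c\rangle\langle e_t,a\rangle+\langle a,b\rangle\langle e_t,c\rangle$. If the rows $C$ are dependent on $\beta$, all brackets vanish. Otherwise $\langle\cdot,\cdot\rangle$ is an area form on the plane $\mathbb R^\beta/\operatorname{span}(\text{rows }C)$. In a plane Cramer's rule gives $\langle a,c\rangle b=\langle b,c\rangle a+\langle a,b\rangle c$, and we apply $\langle e_t,\cdot\rangle$.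
\end{proof}

The identity has only plus signs. If $d_a,d_c$ and the three minors $m$ are good, the right side has weak sign $\epsilon_k\epsilon_{k-1}$, so $d_b$ is good provided that $m_{ac}\ne0$. The last lemma is the tool for the case where this fails. A dependence among rows on some columns produces a row with a single nonzero entry, and expanding along it in two differently placed submatrices gives opposite signs.

\begin{lemma}[Pivoting]\label{lem:pivot}
Let $I$ be a set of rows of $M$, $i\in I$, and let $\varphi=\sum_{r\in I}u_r\cdot(\text{row }r)$ be a combination with $u_i=1$. Let $c$ be a column. Call $(\rho,\sigma)$ a \emph{pivot pair} if $|\rho|=|\sigma|$, $I\subseteq\rho$, $c\in\sigma$, and $\varphi$ vanishes on $\sigma\setminus c$; let $\pi(\rho,\sigma)$ be the position of $i$ in $\rho$ plus the position of $c$ in $\sigma$.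
\begin{enumerate}
\item[(a)] For every pivot pair, $\det M[\rho|\sigma]=(-1)^{\pi(\rho,\sigma)}\varphi_c\det M[\rho\setminus i|\sigma\setminus c]$.
\item[(b)] Let $\varphi_c\ne0$, and let $(\rho,\sigma)$, $(\rho',\sigma')$ be pivot pairs with $|\rho|=|\rho'|$ and $\pi(\rho,\sigma)\not\equiv\pi(\rho',\sigma')\pmod 2$. If the four minors $\det M[\rho|\sigma]$, $\det M[\rho'|\sigma']$, $\det M[\rho\setminus i|\sigma\setminus c]$, $\det M[\rho'\setminus i|\sigma'\setminus c]$ are good, then one of the last two is zero.
\end{enumerate}
We call $(i,c)$ the \emph{pivot}.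
\end{lemma}

\begin{proof}
(a) Replacing row $i$ by $\varphi$ does not change $\det M[\rho|\sigma]$; expand along that row. (b) Let $m=|\rho|$. If $\det M[\rho\setminus i|\sigma\setminus c]\neq0$, then by (a) $\det M[\rho|\sigma]\ne0$, and $(-1)^{\pi(\rho,\sigma)}\varphi_c$ has the sign $\epsilon_m\epsilon_{m-1}$. If also $\det M[\rho'\setminus i|\sigma'\setminus c]\neq0$, then $(-1)^{\pi(\rho',\sigma')}\varphi_c$ has the same sign, which contradicts the parity assumption.
\end{proof}

\subsection*{Symmetries}
Let $T\in\mathbb R^{n,n}$ be the permutation matrix of $i\mapsto n+1-i$, and write $n+1-\alpha=\{n+1-i:i\in\alpha\}$.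
\begin{itemize}
\item \emph{Transposition} $X\mapsto X^T$ preserves $\le^*$ and the signature.
\item The \emph{reflection in the antidiagonal} $X^\#=(x_{n+1-j,\,n+1-i})_{ij}$ preserves $\le^*$, since $(n+1-j)+(n+1-i)\equiv i+j\pmod2$. It satisfies $\det X^\#[\alpha|\beta]=\det X[n+1-\beta|n+1-\alpha]$, because reversing both the rows and the columns of a square matrix does not change its determinant. So it preserves the signature.
\item The \emph{row reversal} $X\mapsto TX$ preserves $\le^*$ for odd $n$ and reverses it for even $n$, so it maps intervals onto intervals. It changes $\epsilon_k$ to $(-1)^{k(k-1)/2}\epsilon_k$. Since $\binom n2-\binom{n-2}2=2n-3$ is odd, it changes $\epsilon_{n-2}\epsilon_n$ to $-\epsilon_{n-2}\epsilon_n$.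
\end{itemize}

\section{Alternating minors and the strict case}\label{sec:strict}

A set $\alpha_1<\dots<\alpha_k$ is \emph{alternating} if all differences $\alpha_{p+1}-\alpha_p$ are odd. Sets of consecutive integers are alternating, and so is $\{1,4\}$, but $\{1,3\}$ is not. On alternating rows and columns the signs of the checkerboard match the signs of the cofactors.

\begin{lemma}[Monotonicity]\label{lem:mono}
Let $A\le^*B$ be real matrices of the same size, not necessarily square, let $k\ge1$, and suppose that all minors of order $k-1$ of all members of $[A,B]$ are good. Let $\alpha,\beta$ be alternating with $|\alpha|=|\beta|=k$. Then $Z\mapsto\epsilon_k\det Z[\alpha|\beta]$ is monotone on $[A,B]$ with respect to $\le^*$: weakly increasing if $(-1)^{\alpha_1+\beta_1}\epsilon_k\epsilon_{k-1}=1$ and weakly decreasing otherwise. In particular,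
\[
\epsilon_k\det Z[\alpha|\beta]\ge\min\{\epsilon_k\det A[\alpha|\beta],\ \epsilon_k\det B[\alpha|\beta]\}\qquad (Z\in[A,B]).
\]
\end{lemma}

\begin{proof}
Let $Z\le^*Z'$ in $[A,B]$, $D=Z'-Z$ and $Z_s=Z+sD\in[A,B]$ for $0\le s\le1$. Then
\[
\frac{d}{ds}\,\epsilon_k\det Z_s[\alpha|\beta]=\sum_{p,q}(-1)^{p+q}d_{\alpha_p\beta_q}\ \epsilon_k\det Z_s[\alpha\setminus\alpha_p|\beta\setminus\beta_q].
\]
Since $\alpha_p\equiv\alpha_1+p-1$ and $\beta_q\equiv\beta_1+q-1\pmod2$, we have $(-1)^{p+q}d_{\alpha_p\beta_q}=(-1)^{\alpha_1+\beta_1}(-1)^{\alpha_p+\beta_q}d_{\alpha_p\beta_q}=(-1)^{\alpha_1+\beta_1}|d_{\alpha_p\beta_q}|$. Every term of the sum has weak sign $(-1)^{\alpha_1+\beta_1}\epsilon_k\epsilon_{k-1}$.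
\end{proof}

Call an $m\times n$ matrix SSR$(\epsilon)$ (strictly sign regular) if every minor of order $k\le\min(m,n)$ is nonzero with sign $\epsilon_k$. For these matrices Lemmas~\ref{lem:mono} and~\ref{lem:three} suffice, and the proof is the model for everything that follows.

\begin{theorem}[Strict version]\label{thm:strict}
\begin{enumerate}
\item[(a)] For all $m,n,\epsilon$, the $m\times n$ SSR$(\epsilon)$ matrices have the interval property.
\item[(b)] Let $A\le^*B$ be $n\times n$ NsSR matrices with signature $\epsilon$ such that $(-1)^{i+j}a_{ij}<(-1)^{i+j}b_{ij}$ for all $i,j$. Then every $Z$ with $(-1)^{i+j}a_{ij}<(-1)^{i+j}z_{ij}<(-1)^{i+j}b_{ij}$ for all $i,j$ is SSR$(\epsilon)$.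
\end{enumerate}
\end{theorem}

\begin{proof}
(a) Let $A\le^*B$ be SSR$(\epsilon)$. We show by induction on $k$ that all minors of order $k$ of all $Z\in[A,B]$ are nonzero with sign $\epsilon_k$. For $k=1$, the entry $z_{ij}$ lies between two nonzero numbers of sign $\epsilon_1$. Let $k\ge2$. If $\alpha$ and $\beta$ both consist of consecutive integers, Lemma~\ref{lem:mono} gives $\epsilon_k\det Z[\alpha|\beta]>0$. Next let $\beta$ consist of consecutive integers and use induction on the spread $\max\alpha-\min\alpha$. If $\alpha$ has a gap, pick $p\notin\alpha$ with $\min\alpha<p<\max\alpha$ and apply Lemma~\ref{lem:three} with $R=\alpha\cup p$, $a=\min\alpha$, $b=p$, $c=\max\alpha$. The row sets of $d_a$ and $d_c$ have smaller spread, so $d_a,d_c$ are nonzero of sign $\epsilon_k$, and the three minors $m$ are nonzero of sign $\epsilon_{k-1}$. Hence $d_p=\det Z[\alpha|\beta]$ is nonzero of sign $\epsilon_k$. Finally fix any $\alpha$ and run the same argument on columns, by induction on $\max\beta-\min\beta$; the case of consecutive $\beta$ has just been settled.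

(b) Recall that $\det(x_p^{\,\mu_q})_{p,q}>0$ for reals $0<x_1<\dots<x_k$ and integers $0\le\mu_1<\dots<\mu_k$ (generalized Vandermonde determinants). Let $G_t=(e^{-(i-j)^2/t})_{ij}$ for $t>0$. Since $e^{-(i-j)^2/t}=e^{-i^2/t}\,(e^{2i/t})^j\,e^{-j^2/t}$, each minor of $G_t$ is a positive multiple of such a determinant, hence positive. Also $G_t\to I$ as $t\to0^+$. By the Cauchy--Binet formula,
\[
\det(G_tAG_t)[\alpha|\beta]=\sum_{\mu,\nu}\det G_t[\alpha|\mu]\,\det A[\mu|\nu]\,\det G_t[\nu|\beta].
\]
For $|\alpha|=k$ all terms have weak sign $\epsilon_k$, and one is nonzero because the nonsingular matrix $A$ has a nonzero minor of order $k$. So $G_tAG_t$ is SSR$(\epsilon)$, and so is $G_tBG_t$. The inequalities for $Z$ are strict and finite in number, so $G_tAG_t\le^*Z\le^*G_tBG_t$ for small $t$. Apply (a).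
\end{proof}

If $a_{ij}\ne b_{ij}$ for all $i,j$, every member of $[A,B]$ is a limit of matrices covered by (b) and is therefore SR. The smoothing argument breaks down as soon as some $a_{ij}=b_{ij}$, because then $G_tAG_t\le^*Z$ can fail for all $t$: for $A=Z=I\in\mathbb R^{2,2}$ the $(1,1)$ entry of $G_t^2$ is $1+e^{-2/t}>1$. Theorem~\ref{thm:main} allows such thin boxes, so we must deal with vanishing minors directly.

\section{Reduction to a single matrix}\label{sec:reduction}

Nonsingularity enters through the inverse. By \eqref{eq:jacobi} the minors of order $n-1$ are, up to one common factor, the entries of $SZ^{-1}S$, and the following fact controls these on an interval. Here $\le$ is the entrywise order and $\rho(\cdot)$ the spectral radius. We use that a matrix $N\ge0$ has an eigenvector $x\geq 0$, $x\ne0$, for the eigenvalue $\rho(N)$, that $0\le M\le N$ implies $\rho(M)\le\rho(N)$, and that $(I-M)^{-1}=\sum_{j\ge0}M^j$ if $\rho(M)<1$.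

\begin{lemma}[Kuttler's theorem]\label{lem:kuttler}
If $P\le C\le Q$ in $\mathbb R^{n,n}$, $P$ and $Q$ are nonsingular, and $P^{-1},Q^{-1}\ge0$, then $C$ is nonsingular and $C^{-1}\ge0$.
\end{lemma}

\begin{proof}
Let $N=Q^{-1}(Q-P)\ge0$. Then $I-N=Q^{-1}P$ is nonsingular and $(I-N)^{-1}=P^{-1}Q=I+P^{-1}(Q-P)\ge0$. For $x$ as above, $(I-N)x=(1-\rho(N))x$, so $\rho(N)\neq1$ and $x/(1-\rho(N))=(I-N)^{-1}x\ge0$, which gives $\rho(N)<1$. The matrix $M=Q^{-1}(Q-C)$ satisfies $0\le M\le N$, so $\rho(M)<1$. Hence $C=Q(I-M)$ is nonsingular and $C^{-1}=(I-M)^{-1}Q^{-1}\ge0$.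
\end{proof}

\begin{lemma}[Orders $1$, $n-1$, $n$]\label{lem:extreme}
Let $n\ge2$ and let $A\le^*B$ be NsSR with signature $\epsilon$. Every $Z\in[A,B]$ satisfies $\epsilon_n\det Z>0$, and all its minors of orders $1$ and $n-1$ are good.
\end{lemma}

\begin{proof}
Each entry of $Z$ lies between two numbers of weak sign $\epsilon_1$. We have $SAS\le SZS\le SBS$, and by \eqref{eq:jacobi} the matrices $(SAS)^{-1}=SA^{-1}S$ and $(SBS)^{-1}=SB^{-1}S$ have entries of weak sign $\sigma=\epsilon_{n-1}\epsilon_n$. Apply Lemma~\ref{lem:kuttler} to $SAS\le SZS\le SBS$ if $\sigma=1$, and to $-SBS\le-SZS\le-SAS$ if $\sigma=-1$. It follows that $Z$ is nonsingular and that $SZ^{-1}S$ has entries of weak sign $\sigma$. The box $[A,B]$ is connected and consists of nonsingular matrices, so $\det Z$ has the sign $\epsilon_n$ of $\det A$. By \eqref{eq:jacobi}, the minors of order $n-1$ of $Z$ have weak sign $\sigma\epsilon_n=\epsilon_{n-1}$.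
\end{proof}

To use induction on $n$ we need nonsingular submatrices of the endpoints. For $X\in\mathbb R^{n,n}$ put
\[
X_1=X[[1,n-1]\,|\,[1,n-1]],\qquad X_2=X[[2,n]\,|\,[2,n]],\qquad X_0=X[[2,n-1]\,|\,[2,n-1]],
\]
keeping the indices of $X$. These can be singular for an NsSR matrix: the $3\times3$ matrix $T$ is NsSR with signature $(1,-1,-1)$, and $T_1=\left(\begin{smallmatrix}0&0\\0&1\end{smallmatrix}\right)$. One condition on the signature, which the row reversal lets us arrange, excludes this.

\begin{lemma}\label{lem:corners}
Let $n\ge3$ and let $A$ be NsSR with signature $\epsilon$, where $\epsilon_{n-2}\epsilon_n=1$. Then $A_1$, $A_2$ and $A_0$ are nonsingular.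
\end{lemma}

\begin{proof}
The matrix $V=\epsilon_{n-1}\epsilon_nSA^{-1}S$ is nonsingular. By \eqref{eq:jacobi}, $V\ge0$, its $2\times2$ minors have weak sign $\epsilon_{n-2}\epsilon_n=1$, and $V_{nn}$, $V_{11}$, $\det V[\{1,n\}|\{1,n\}]$ equal $\pm\det A_1/\det A$, $\pm\det A_2/\det A$, $\det A_0/\det A$. We show that these three numbers are nonzero.

If $V_{nn}=0$, there are $q,c<n$ with $V_{qn}>0$ and $V_{nc}>0$, since no row or column of $V$ vanishes; then the minor $V_{qc}V_{nn}-V_{qn}V_{nc}$ is negative. If $V_{11}=0$, there are $q,c>1$ with $V_{q1},V_{1c}>0$, and $V_{11}V_{qc}-V_{1c}V_{q1}$ is negative. So $V_{11},V_{nn}>0$. Suppose $V_{11}V_{nn}=V_{1n}V_{n1}$. Then $V_{1n},V_{n1}>0$, and $\lambda=V_{11}/V_{n1}=V_{1n}/V_{nn}$. For $1<c<n$, the minors in rows $1,n$ and columns $1,c$, respectively $c,n$, give $V_{11}V_{nc}\ge V_{1c}V_{n1}$ and $V_{1c}V_{nn}\ge V_{1n}V_{nc}$, that is, $\lambda V_{nc}\ge V_{1c}\ge\lambda V_{nc}$. So row $1$ of $V$ is $\lambda$ times row $n$, which is impossible.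
\end{proof}

The next proposition no longer mentions an interval. Its hypotheses are what the two inductions, on $n$ and on the order $k$, and the monotonicity lemma provide.

\begin{proposition}\label{prop:local}
Let $n\ge4$, $2\le k\le n-2$, and let $\epsilon$ be a signature such that
\begin{gather}
\epsilon_{n-2}\epsilon_n=1,\label{eq:norm}\\
\epsilon_i\ne\epsilon_1^{\,i}\ \text{ for some } i\in[1,n].\label{eq:notTN}
\end{gather}
Let $Z\in\mathbb R^{n,n}$ satisfy:
\begin{enumerate}
\item[(F1)] all minors of $Z$ of order less than $k$ are good;
\item[(F2)] all minors of $Z_1$ and $Z_2$ are good, $Z_1,Z_2,Z_0$ are nonsingular, and $\epsilon_n\det Z>0$;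
\item[(F3)] all minors $\det Z[\alpha|\beta]$ of order $k$ with $\alpha,\beta$ alternating are good.
\end{enumerate}
Then all minors of $Z$ of order $k$ are good.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main}, assuming Proposition~\ref{prop:local}]
We use induction on $n$, for all signatures at once. For $n=1$, $Z$ lies between two nonzero numbers of sign $\epsilon_1$. For $n=2,3$ every order is $1$, $n-1$ or $n$, and Lemma~\ref{lem:extreme} applies. Let $n\ge4$. After applying the row reversal if necessary, we may assume \eqref{eq:norm}. If \eqref{eq:notTN} fails, then $\epsilon=(1,\dots,1)$ or $\epsilon_i=(-1)^i$, and the interval property is known \cite{survey}. (The second case is the first one applied to $-B\le^*-Z\le^*-A$.) So assume \eqref{eq:notTN}.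

By Lemma~\ref{lem:corners}, $A_j$ and $B_j$ are NsSR with the truncated signature for $j=0,1,2$. Renumbering the rows and columns of $X_2$ or $X_0$ from $1$ lowers both indices by one and keeps the parity of $i+j$, so $A_j\le^* Z_j\le^*B_j$. By induction $Z_1,Z_2,Z_0$ are NsSR with the truncated signatures. Together with Lemma~\ref{lem:extreme} this gives (F2) for every $Z\in[A,B]$.

We show by induction on $k$ that all minors of order $k$ of all members of $[A,B]$ are good. The orders $1,n-1,n$ are covered by Lemma~\ref{lem:extreme}. For $2\le k\le n-2$, (F1) is the induction hypothesis, (F3) follows from it by Lemma~\ref{lem:mono}, and Proposition~\ref{prop:local} completes the step.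
\end{proof}

The hypotheses (F1)--(F3) pass from $Z$ to $Z^T$ and to $Z^\#$: both maps send minors to minors of the same order and value and preserve alternating index sets; transposition keeps the roles of $Z_1,Z_2,Z_0$, and the reflection interchanges $Z_1$ with $Z_2$. Hence any statement proved for all $Z$ satisfying (F1)--(F3) may be applied to $Z^T$ and $Z^\#$.

\section{A $4\times4$ minor by hand}\label{sec:four}

The smallest case of Proposition~\ref{prop:local} is $n=4$, $k=2$. We write $13$ for $\{1,3\}$, and so on. The alternating pairs are $12,14,23,34$; the pairs $13$ and $24$ are not alternating. Consider $D=\det Z[13|34]$. It is a minor of neither $Z_1$ nor $Z_2$, and (F3) does not apply. Suppose that $D$ is bad. By (F1) all entries have weak sign $\epsilon_1$, so the product of two entries is nonnegative.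

Lemma~\ref{lem:three} with $R=\{1,2,3\}$ reads
\[
D\,z_{2j}=\det Z[23|34]\;z_{1j}+\det Z[12|34]\;z_{3j}\qquad(j=3,4).
\]
The first determinant on the right is a minor of $Z_2$ and the second is alternating, so the right side has weak sign $\epsilon_2\epsilon_1$. Since $D$ is bad, $z_{23}=z_{24}=0$. This is the situation of Example~\ref{ex:singular}: the row between rows $1$ and $3$ vanishes on the columns of $D$. Now nonsingularity takes over.
\begin{itemize}
\item The first row $(z_{22},0,0)$ of $Z_2$ is nonzero, so $z_{22}\ne0$. The column $(0,z_{33},z_{43})^T$ of $Z_2$ is nonzero, so $z_{l3}\ne0$ for some $l\in\{3,4\}$. The minor $\det Z[2l|23]=z_{22}z_{l3}>0$ of $Z_2$ is good, so $\epsilon_2=1$. The minor $\det Z[12|23]=-z_{13}z_{22}\le0$ of $Z_1$ is also good, so $z_{13}=0$. (This is Lemma~\ref{lem:pivot} with pivot $(2,2)$.)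
\item Now $D=-z_{14}z_{33}\neq0$. The alternating minor $\det Z[14|34]=-z_{14}z_{43}\le0$ is good, so $z_{43}=0$.
\item The minor $\det Z[34|23]=-z_{33}z_{42}\le0$ of $Z_2$ is good, so $z_{42}=0$.
\end{itemize}
Thus
\[
Z=\begin{pmatrix}*&*&0&z_{14}\\ *&z_{22}&0&0\\ *&*&z_{33}&*\\ *&0&0&z_{44}\end{pmatrix},\qquad \det Z_2=z_{22}z_{33}z_{44}\ne0 .
\]
The product has sign $\epsilon_1^3$, so $\epsilon_3=\epsilon_1^3$. With $\epsilon_2=1$ and $\epsilon_4=\epsilon_2$ from \eqref{eq:norm} we get $\epsilon_i=\epsilon_1^{\,i}$ for all $i$, contrary to \eqref{eq:notTN}. So $D$ is good.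

\begin{remark}\label{rem:TN}
Hypothesis \eqref{eq:notTN} cannot be omitted from Proposition~\ref{prop:local}. Let $\epsilon=(1,1,1,1)$ and $Z=I+E$, where $E$ has the single nonzero entry $e_{14}=1$. Then $Z\ge0$, $Z_1,Z_2,Z_0$ are identity matrices and $\det Z=1$. The alternating $2\times2$ minors that contain the position $(1,4)$ are $\det Z[12|14]=0$, $\det Z[12|34]=0$, $\det Z[14|14]=1$, $\det Z[14|34]=0$, and the others are minors of $I$. So (F1)--(F3) hold for $k=2$; even the minors of order $3$ are good, since $SZ^{-1}S=I+E\ge0$. But $\det Z[13|34]=-1$. This is why the totally nonnegative case is quoted rather than reproved.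
\end{remark}

\section{Minors with rows in $[1,n-1]$ and columns in $[2,n]$}\label{sec:corner}

In this section and the next, $n,k,\epsilon$ and $Z$ are as in Proposition~\ref{prop:local}. We sort the minors of order $k$ by whether their index sets contain $1$ and $n$. Those with both sets in $[1,n-1]$ or both in $[2,n]$ are good by (F2). Here we treat the upper right block; the goal is Lemma~\ref{lem:block}.

For fixed columns $\beta$ we induct on $\sum\alpha$, pushing the rows upward with the three-term identity. The first lemma describes a bad minor at which this induction would stall: the skipped rows depend on the rows above them, and there is another bad minor on an initial segment of rows.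

\begin{lemma}\label{lem:descent}
Let $\alpha\subseteq[1,n-1]$, $\beta\subseteq[2,n]$, $|\alpha|=|\beta|=k$, $1\in\alpha$, $\alpha\ne[1,k]$. Suppose that $\det Z[\alpha|\beta]$ is bad, and that $\det Z[\alpha'|\beta]$ is good whenever $\alpha'\subseteq[1,n-1]$, $|\alpha'|=k$, $1\in\alpha'$ and $\sum\alpha'<\sum\alpha$. Let $s$ be maximal with $[1,s]\subseteq\alpha$, so that $1\le s\le k-1$. Then:
\begin{enumerate}
\item[(i)] for each $p\in[2,\max\alpha]\setminus\alpha$, row $p$ lies in the span of the rows $\alpha\cap[2,p-1]$ on $\beta$;
\item[(ii)] some minor $\det Z[[1,s+1]\,|\,\mu]$ with $\mu\subseteq[2,n]$, $|\mu|=s+1$, is bad.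
\end{enumerate}
\end{lemma}

\begin{proof}
Since $\det Z[\alpha|\beta]\ne0$, the rows $\alpha$ restricted to $\beta$ form a basis of $\mathbb R^\beta$.

(i) Let $c\in\alpha$ with $c>p$; such $c$ exists. Lemma~\ref{lem:three} with $R=\alpha\cup p$, the triple $1<p<c$ and any $t\in\beta$ gives
\[
\det Z[\alpha|\beta]\;m_{1c}=\det Z[(\alpha\cup p)\setminus1|\beta]\;m_{pc}+\det Z[(\alpha\cup p)\setminus c|\beta]\;m_{1p}.
\]
The first determinant on the right is a minor of $Z_2$, the second is good by hypothesis, and the minors $m$ are good by (F1). Since $\det Z[\alpha|\beta]$ is bad, $m_{1c}=0$ for every $t\in\beta$. This says that the $k-1$ rows $(\alpha\cup p)\setminus\{1,c\}$ are dependent on $\beta$. The rows $\alpha\setminus\{1,c\}$ are independent there, so row $p$ lies in their span: in the basis $\alpha$, its coefficients at $1$ and at $c$ vanish. This holds for every $c\in\alpha$ with $c>p$.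

(ii) Suppose all these minors are good. By (i) with $p=s+1$, there is a combination $\varphi$ of the rows $I=[2,s+1]$, with coefficient $1$ at row $s+1$, that vanishes on $\beta$. The rows $I$ are independent on $[2,n]$ because $Z_2$ is nonsingular, so $\varphi_c\ne0$ for some $c\in[2,n]\setminus\beta$. The rows $[2,s]$ are independent on $\beta$; choose $J\subseteq\beta$ with $|J|=s-1$ and $\det Z[[2,s]|J]\ne0$. Fix $b\in\beta\setminus J$.

The columns $J\cup b$ are independent on $[2,n]$, again because $Z_2$ is nonsingular. By Lemma~\ref{lem:border} there is $r\in[s+1,n]$ with $\det Z[[2,s]\cup r|J\cup b]\neq0$, and $r\ne s+1$ because the rows $I$ are dependent on $\beta$. Apply Lemma~\ref{lem:pivot} with pivot $(s+1,c)$ to the pairs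
\[
(I\cup r,\ J\cup\{b,c\})\qquad\text{and}\qquad([1,s+1],\ J\cup\{b,c\}).
\]
Row $s+1$ has position $s$ in the first row set and $s+1$ in the second. The minor on the first pair belongs to $Z_2$, the minor on the second is good by assumption, and the two smaller minors have order $s<k$. Hence $\det Z[[1,s]|J\cup b]=0$. This holds for all $b\in\beta\setminus J$, so by the row version of Lemma~\ref{lem:border} row $1$ lies in the span of the rows $[2,s]$ on $\beta$. This contradicts the independence of the rows $\alpha\supseteq[1,s]$.
\end{proof}

By (ii) and (F1), everything comes down to the minors $\det Z[[1,k]\,|\,\beta]$ on the first $k$ rows. Reflection in the antidiagonal turns these into minors on the last $k$ columns, to which Lemma~\ref{lem:descent} applies again. This time (ii) leads back to a minor on the first $k$ rows, so it cannot finish the proof, but it determines the shape of the row set. The rest generalizes Section~\ref{sec:four}, which is the case $\gamma=\emptyset$, $q=3$, $L=\{3,4\}$ below.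

\begin{lemma}\label{lem:last}
Let $L=[n-k+1,n]$. Then $\det Z[\alpha|L]$ is good for all $\alpha\subseteq[1,n-1]$ with $|\alpha|=k$.
\end{lemma}

\begin{proof}
Note that $L\subseteq[3,n]$. If $1\notin\alpha$, the minor belongs to $Z_2$. For $1\in\alpha$ we use induction on $\sum\alpha$. The minor with $\alpha=[1,k]$ is good by (F3). Let $\alpha\ne[1,k]$ and suppose that $\det Z[\alpha|L]$ is bad.

\medskip\noindent\emph{Step 0: the shape of $\alpha$.}
Lemma~\ref{lem:descent} applies. The bad minor in (ii) has order $s+1\le k$, so (F1) forces $s=k-1$. With $\gamma=[2,k-1]$ we get $\alpha=1\cup\gamma\cup q$ for some $q\in[k+1,n-1]$, and (i) says: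
\begin{equation}\label{eq:dep}
\text{every row } p\in[k,q-1]\text{ lies in the span of the rows }\gamma\text{ on }L.
\end{equation}
Put $D(l)=\det Z[1\cup\gamma\cup l\,|\,L]$ for $l\in[k,n]$. The set $1\cup\gamma\cup l=[1,k-1]\cup l$ is alternating exactly when $l-k+1$ is odd. Since $D(q)$ is bad, (F3) shows that $q-k+1$ is even. Hence $1\cup\gamma\cup(q+1)$ is alternating and
\begin{equation}\label{eq:next}
D(q+1)\text{ is good}.
\end{equation}
To compare $D(q)$ with $D(q+1)$ we want to remove row $1$ and column $n$ from both. Let $L'=L\setminus n=[n-k+1,n-1]$, a set of $k-1$ columns. Steps 1 and 2 show that row $1$ depends on the rows $\gamma$ on $L'$. We use repeatedly that rows in $[2,n]$, and columns in $[2,n]$, are independent on $[2,n]$, since $Z_2$ is nonsingular.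

\medskip\noindent\emph{Step 1: the rows $\gamma$ are independent on $L'$.}
They are independent on $L$, since $D(q)\ne0$, so $\operatorname{rank}Z[\gamma|L']\ge k-3$. Suppose the rank is $k-3$; then $k\ge3$. There is a nontrivial combination $\varphi$ of the rows $\gamma$ that vanishes on $L'$; scale it to have coefficient $1$ at some $t\in\gamma$, and put $\gamma_0=\gamma\setminus t$. Then $\varphi_n\ne0$ by independence on $L$. Row $t$ is in the span of the rows $\gamma_0$ on $L'$, so $Z[\gamma_0|L']$ has rank $k-3$, and there is $J\subseteq L'$, $|J|=k-3$, with $\det Z[\gamma_0|J]\ne0$. Fix $b\in L'\setminus J$. The columns $J\cup b$ are independent on $[2,n]$, so Lemma~\ref{lem:border} gives $l\in[2,n]\setminus\gamma_0$ with $\det Z[\gamma_0\cup l|J\cup b]\ne0$. Here $l\ne t$ because $\operatorname{rank}Z[\gamma|L']=k-3$, so $l\ge k>t$. Apply Lemma~\ref{lem:pivot} with pivot $(t,n)$ to the pairs $(\gamma\cup l,\,J\cup\{b,n\})$ and $(1\cup\gamma,\,J\cup\{b,n\})$. The positions of $t$ in the row sets differ by one, and all four minors have order at most $k-1$. Hence $\det Z[1\cup\gamma_0|J\cup b]=0$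 for every $b\in L'\setminus J$, and row $1$ lies in the span of the rows $\gamma_0$ on $L'$. Thus $\operatorname{rank}Z[1\cup\gamma|L']=k-3$ and $\operatorname{rank}Z[1\cup\gamma|L]\le k-2$. This contradicts $D(q)\ne0$, which makes the $k-1$ rows $1\cup\gamma$ independent on $L$.

\medskip\noindent\emph{Step 2: $\det Z[1\cup\gamma|L']=0$.}
By \eqref{eq:dep} with $p=k$ there is a combination $\varphi$ of the rows $[2,k]$, with coefficient $1$ at row $k$, that vanishes on $L$. These rows are independent on $[2,n]$, so $\varphi_c\ne0$ for some $c\in[2,n-k]$. By Step 1, $L'=J\cup b$ with $\det Z[\gamma|J]\ne0$. The columns $L'$ are independent on $[2,n]$, so Lemma~\ref{lem:border} gives $l\in[k,n]$ with $\det Z[\gamma\cup l|L']\ne0$, and $l\ne k$ by \eqref{eq:dep}. Apply Lemma~\ref{lem:pivot} with pivot $(k,c)$ to the pairs $([2,k]\cup l,\,c\cup L')$ and $([1,k],\,c\cup L')$. Row $k$ has positions $k-1$ and $k$. Since $c\cup L'\subseteq[2,n-1]$, the minors on these pairs belong to $Z_2$ and $Z_1$, respectively, and the smaller minors have order $k-1$. Hence $\det Z[1\cup\gamma|L']=0$.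

\medskip\noindent\emph{Step 3: factorization of $D$.}
By Steps 1 and 2, some combination of the rows $1\cup\gamma$ with coefficient $1$ at row $1$ vanishes on $L'$; let $\xi$ be its entry in column $n$. Lemma~\ref{lem:pivot}(a) with pivot $(1,n)$ gives
\[
D(l)=(-1)^{1+k}\xi\,F(l),\qquad F(l)=\det Z[\gamma\cup l|L']\qquad(k\le l\le n).
\]
Since $D(q)\ne0$, we have $\xi\ne0$ and $F(q)\ne0$. The minors $F(q)$ and $F(q+1)$ are good by (F1). If $F(q+1)\neq0$, they have the same sign, so $D(q)$ has the sign of $D(q+1)\neq0$, which is good by \eqref{eq:next}. As $D(q)$ is bad, $F(q+1)=0$. Also $F(q-1)=0$ by \eqref{eq:dep}.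

\medskip\noindent\emph{Step 4: extending the dependence of row $q+1$ to the left.}
So far row $q+1$ depends on the rows $\gamma$ on $L'$. We now use that $F$ vanishes on both sides of $q$. Expanding along the last row gives $F(l)=\sum_{j\in L'}z_{lj}u_j$, where $u_j=\pm\det Z[\gamma|L'\setminus j]$ does not depend on $l$, and $\sum_j z_{tj}u_j=0$ for $t\in\gamma$ (a determinant with two equal rows). Since $F(q)\ne0$, there is $i\in L'$ with $u_i\ne0$, that is, $\det Z[\gamma|L'\setminus i]\ne0$. Let $\psi=\sum_{j\in L'}(u_j/u_i)\cdot(\text{column }j)$. This combination has coefficient $1$ at column $i$, vanishes on the rows $\gamma\cup\{q-1,q+1\}$, and has $\psi_q\ne0$.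

The rows $\gamma\cup(q-1)$ are independent on $[2,n]$ and, by \eqref{eq:dep}, dependent on $L$. So the row version of Lemma~\ref{lem:border} gives $c_0\in[2,n-k]$ with $\det Z[\gamma\cup(q-1)\,|\,c_0\cup(L'\setminus i)]\ne0$. Let $c\in[1,n-k]$ and apply the column version of Lemma~\ref{lem:pivot}, with pivot in row $q$ and column $i$, to the pairs
\[
(\gamma\cup\{q-1,q\},\ c_0\cup L')\qquad\text{and}\qquad(\gamma\cup\{q,q+1\},\ c\cup L').
\]
Column $i$ has the same position in both column sets, and row $q$ has positions $k$ and $k-1$. The minor on the first pair belongs to $Z_2$, and the smaller minors have order $k-1$. Therefore, for $c\in[1,n-k]$: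
\begin{equation}\label{eq:ext}
\det Z[\gamma\cup\{q,q+1\}|c\cup L']\ \text{good}\quad\Longrightarrow\quad\det Z[\gamma\cup(q+1)\,|\,c\cup(L'\setminus i)]=0 .
\end{equation}

\medskip\noindent\emph{Step 5: the case $q+1\le n-1$.}
For every $c\in[1,n-k]$ the minor on the left of \eqref{eq:ext} belongs to $Z_1$. So $\det Z[\gamma\cup(q+1)|c\cup(L'\setminus i)]=0$ for all $c\in[1,n-k]$, and also for $c=i$ since $F(q+1)=0$. These are all $c\in[1,n-1]\setminus(L'\setminus i)$. By Lemma~\ref{lem:border}, row $q+1$ lies in the span of the rows $\gamma$ on $[1,n-1]$, which contradicts the nonsingularity of $Z_1$.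

\medskip\noindent\emph{Step 6: the case $q+1=n$.}
For $c\in[2,n-k]$ the minor on the left of \eqref{eq:ext} belongs to $Z_2$. As in Step 5, row $n$ lies in the span of the rows $\gamma$ on $[2,n-1]$. One column is missing for a contradiction with the nonsingularity of $Z_2$, so we look at $Z_2^{-1}$, indexed by $[2,n]$. There is $y\in\mathbb R^{[2,n]}$, supported on $\gamma\cup n$, with $y_n=1$ and $y^TZ_2=\theta e_n^T$, and $\theta\ne0$. So the last row of $Z_2^{-1}$ is $y^T/\theta$. Let $V_{ij}=(-1)^{i+j}(Z_2^{-1})_{ij}$. Since $Z_2$ is NsSR of size $n-1\geq 3$, \eqref{eq:jacobi} shows that all entries of $V$ have one weak sign and that all $2\times2$ minors of $V$ have one weak sign. We have $V_{nn}\ne0$, and $V_{n,n-1}=0$ because $\max\gamma\le k-1\le n-3$. Column $n-1$ of $V$ is nonzero, so $V_{c,n-1}\ne0$ for some $c\in[2,n-1]$. The minor in rows $c,n$ and columns $n-1,n$ is $V_{c,n-1}V_{nn}>0$, so all $2\times2$ minors of $V$ are nonnegative. For $t\in\gamma$ the minor in rows $c,n$ and columns $t,n-1$ is $-V_{c,n-1}V_{nt}\le0$, so $V_{nt}=0$. Hence $y=e_n$, that is, $z_{nj}=0$ for $2\le j\le n-1$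 and $z_{nn}=\theta\ne0$.

It follows that $\det Z[\rho\cup n|\sigma\cup n]=z_{nn}\det Z[\rho|\sigma]$ for $\rho,\sigma\subseteq[2,n-1]$ with $|\rho|=|\sigma|=j$. Both determinants are minors of $Z_2$, and $z_{nn}$ has sign $\epsilon_1$. Since $Z_0$ is nonsingular, for each $j\le n-2$ we can choose $\rho,\sigma$ with $\det Z[\rho|\sigma]\ne0$, and we get $\epsilon_{j+1}=\epsilon_1\epsilon_j$. So $\epsilon_j=\epsilon_1^{\,j}$ for $j\le n-1$, and by \eqref{eq:norm} $\epsilon_n=\epsilon_{n-2}=\epsilon_1^{\,n}$. This contradicts \eqref{eq:notTN}, which is used only here.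
\end{proof}

\begin{lemma}\label{lem:block}
Every minor $\det Z[\alpha|\beta]$ of order $k$ such that $\alpha$ omits $1$ or $n$, and $\beta$ omits $1$ or $n$, is good.
\end{lemma}

\begin{proof}
Let first $\alpha\subseteq[1,n-1]$ and $\beta\subseteq[2,n]$. If $1\notin\alpha$, the minor belongs to $Z_2$. For $1\in\alpha$ fix $\beta$ and use induction on $\sum\alpha$. For every $\mu\subseteq[2,n]$ with $|\mu|=k$ we have $\det Z[[1,k]|\mu]=\det Z^\#[n+1-\mu\,|\,L]$ with $n+1-\mu\subseteq[1,n-1]$, and this is good by Lemma~\ref{lem:last} for $Z^\#$. This settles $\alpha=[1,k]$. If $\alpha\ne[1,k]$ and $\det Z[\alpha|\beta]$ were bad, Lemma~\ref{lem:descent}(ii) would give a bad minor $\det Z[[1,s+1]|\mu]$ with $\mu\subseteq[2,n]$ and $s+1\le k$. This contradicts (F1) if $s+1<k$, and what we have just shown if $s+1=k$.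

The case $\alpha\subseteq[2,n]$, $\beta\subseteq[1,n-1]$ is the previous one for $Z^T$, and in the two remaining cases the minor belongs to $Z_1$ or $Z_2$.
\end{proof}

\section{Minors that use both index $1$ and index $n$}\label{sec:rest}

If $\alpha$ contains $1$ and $n$, then $1$ and $n$ can serve as the outer indices in the three-term identity, with any skipped row in the middle. The identity fails for all skipped rows at once only under a strong rank condition.

\begin{lemma}\label{lem:outer}
Let $|\alpha|=|\beta|=k$, $1,n\in\alpha$ and $\det Z[\alpha|\beta]\ne0$. Suppose that $\det Z[\alpha'|\beta]$ is good whenever $|\alpha'|=k$ and $\alpha'$ omits $1$ or $n$. Then $\det Z[\alpha|\beta]$ is good, or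
\begin{equation}\label{eq:rank}
\operatorname{rank}Z[[2,n-1]\,|\,\beta]=k-2 .
\end{equation}
\end{lemma}

\begin{proof}
For $p\notin\alpha$ and $t\in\beta$, Lemma~\ref{lem:three} with $R=\alpha\cup p$ and the triple $1<p<n$ gives
\[
\det Z[\alpha|\beta]\;m_{1n}=\det Z[(\alpha\cup p)\setminus1|\beta]\;m_{pn}+\det Z[(\alpha\cup p)\setminus n|\beta]\;m_{1p}.
\]
The determinants on the right are good by assumption and the minors $m$ by (F1). So $\det Z[\alpha|\beta]$ is good unless $m_{1n}=0$ for all $p$ and $t$. In that case the rows $(\alpha\cup p)\setminus\{1,n\}$ are dependent on $\beta$ for each $p\notin\alpha$, while the $k-2$ rows $\alpha\setminus\{1,n\}$ are independent. So all rows in $[2,n-1]$ lie in the span of these $k-2$ rows on $\beta$.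
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:local}]
Let $\det Z[\alpha|\beta]\ne0$ have order $k$. By Lemma~\ref{lem:block} three cases remain.

\medskip\noindent\emph{(a) $1,n\in\alpha$, and $\beta$ omits $1$ or $n$.} The assumption of Lemma~\ref{lem:outer} holds by Lemma~\ref{lem:block}. If $\beta\subseteq[1,n-1]$, then $\operatorname{rank}Z[[1,n-1]|\beta]=k$ because $Z_1$ is nonsingular; if $\beta\subseteq[2,n]$, then $\operatorname{rank}Z[[2,n]|\beta]=k$ because $Z_2$ is nonsingular. Deleting one row leaves rank at least $k-1$, so \eqref{eq:rank} fails and the minor is good.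

\medskip\noindent\emph{(b) $1,n\in\beta$, and $\alpha$ omits $1$ or $n$.} This is (a) for $Z^T$.

\medskip\noindent\emph{(c) $1,n\in\alpha$ and $1,n\in\beta$.} The assumption of Lemma~\ref{lem:outer} holds by (b), so we may assume \eqref{eq:rank}. This time the rank condition is compatible with nonsingularity. It produces zeros in $Z^{-1}$, which make certain minors of the inverse factor, and we read off the sign from these factorizations.

By \eqref{eq:rank}, the vectors $x$ supported on $\beta$ with $Zx\in\operatorname{span}(e_1,e_n)$ form a space of dimension $2$. Since $Z$ is injective, it maps this space onto $\operatorname{span}(e_1,e_n)$, so $Z^{-1}e_1$ and $Z^{-1}e_n$ are supported on $\beta$. For $W=SZ^{-1}S$ this means $W_{q1}=W_{qn}=0$ for $q\in\beta^c$. Let $\mu\subseteq\beta^c$ and $\nu\subseteq\alpha^c$ with $|\mu|=|\nu|$; both lie in $[2,n-1]$. Then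
\begin{equation}\label{eq:factor}
\begin{aligned}
\det W[1\cup\mu\,|\,1\cup\nu]&=W_{11}\det W[\mu|\nu],\\
\det W[\{1,n\}\cup\mu\,|\,\{1,n\}\cup\nu]&=\det W[\{1,n\}|\{1,n\}]\,\det W[\mu|\nu].
\end{aligned}
\end{equation}
Indeed, the first matrix is block triangular, and the second becomes block triangular when row $n$ and column $n$ are moved to the second place, which costs the sign $(-1)^{|\mu|+|\nu|}=1$.

By \eqref{eq:jacobi} and (F2), $W_{11}=\det Z_2/\det Z$ is nonzero of sign $\epsilon_{n-1}\epsilon_n$, and $\det W[\{1,n\}|\{1,n\}]=\det Z_0/\det Z$ is nonzero of sign $\epsilon_{n-2}\epsilon_n=1$ by \eqref{eq:norm}. Let $\delta$ be the sign of $\det Z[\alpha|\beta]$. Then $\det W[\beta^c|\alpha^c]=\det Z[\alpha|\beta]/\det Z$ is nonzero of sign $\delta\epsilon_n$, and by Laplace expansion there are $q\in\beta^c$, $p\in\alpha^c$ with $w=\det W[\beta^c\setminus q|\alpha^c\setminus p]\ne0$. Combining \eqref{eq:factor} with \eqref{eq:jacobi},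
\begin{align*}
W_{11}\det W[\beta^c|\alpha^c]&=\det Z[\alpha\setminus1\,|\,\beta\setminus1]/\det Z,\\
W_{11}\,w&=\det Z[(\alpha\cup p)\setminus1\,|\,(\beta\cup q)\setminus1]/\det Z,\\
\det W[\{1,n\}|\{1,n\}]\;w&=\det Z[(\alpha\cup p)\setminus\{1,n\}\,|\,(\beta\cup q)\setminus\{1,n\}]/\det Z .
\end{align*}
The left sides are nonzero. The numerators on the right are minors of $Z_2$ of orders $k-1$, $k$, $k-1$, hence good. Comparing signs gives
\[
\epsilon_{n-1}\delta=\epsilon_{k-1}\epsilon_n,\qquad \epsilon_{n-1}\operatorname{sgn}w=\epsilon_k,\qquad \operatorname{sgn}w=\epsilon_{k-1}\epsilon_n .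
\]
The first and third relations give $\epsilon_{n-1}\delta=\operatorname{sgn}w$, so $\delta=\epsilon_{n-1}\operatorname{sgn}w=\epsilon_k$ by the second. The minor is good.
\end{proof}

With Proposition~\ref{prop:local}, the proof of Theorem~\ref{thm:main} is complete.

\section{Monotonicity on the interval}\label{sec:monotone}

Once all members of $[A,B]$ are known to be NsSR, the alternating minors and the inverse are monotone on the whole interval.

\begin{proposition}\label{prop:monotone}
Let $A\le^* B$ be as in Theorem~\ref{thm:main}, and order $[A,B]$ by $\le^*$.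
\begin{enumerate}
\item[(a)] For alternating $\alpha,\beta$ with $|\alpha|=|\beta|=k$, the function $Z\mapsto\epsilon_k\det Z[\alpha|\beta]$ is monotone on $[A,B]$: weakly increasing if $(-1)^{\alpha_1+\beta_1}\epsilon_k\epsilon_{k-1}=1$ and weakly decreasing otherwise. In particular this holds for all minors on consecutive rows and consecutive columns, and for $\det Z$.
\item[(b)] If $Z\le^*Z'$ in $[A,B]$, then $Z'^{-1}\le^*Z^{-1}$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) The hypothesis of Lemma~\ref{lem:mono} holds for every $k$ by Theorem~\ref{thm:main}. (b) From $Z^{-1}-Z'^{-1}=Z^{-1}(Z'-Z)Z'^{-1}$ we get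
\[
SZ^{-1}S-SZ'^{-1}S=(SZ^{-1}S)\,(SZ'S-SZS)\,(SZ'^{-1}S).
\]
The middle factor is entrywise nonnegative, and by \eqref{eq:jacobi} the entries of both outer factors have weak sign $\epsilon_{n-1}\epsilon_n$. So the product is entrywise nonnegative.
\end{proof}

\begin{thebibliography}{1}

\bibitem{survey}
\emph{A Survey of Classes of Matrices Possessing the Interval Property and Related Properties},
\texttt{https://www.reliable-computing.org/\allowbreak archive/\allowbreak reliable-computing-journal/\allowbreak volume-22/\allowbreak reliable-computing-22-pp-001-014.pdf}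

\end{thebibliography}
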